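# Counting lattice polygons of genus $g$: the limit of $\log N(g)/\sqrt[3]{g}$

## 1. Edge multisets weighted by a support function

Let $\mathbb P$ be the set of primitive vectors of $\mathbb Z^2$, and let $J(x,y)=(y,-x)$ be the clockwise quarter turn. $J$ permutes $\mathbb P$. A lattice polygon is a nonempty convex polygon with vertices in $\mathbb Z^2$; points and segments are allowed.

**Definition (edge function).** Traverse the boundary of a lattice polygon $\Gamma$ counterclockwise (a segment is traversed there and back). For $v\in\mathbb P$ let $m(v)\in\mathbb Z_{\ge0}$ be the lattice length of the edge in direction $v$, with $m(v)=0$ if there is none.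

Then $m$ has finite support and $\sum_v m(v)v=0$. Conversely, such an $m$ determines a polygon up to translation: list the vectors $m(v)v$ by increasing angle and put them end to end. So lattice polygons up to translation correspond bijectively to finitely supported $m:\mathbb P\to\mathbb Z_{\ge0}$ with $\sum m(v)v=0$. The vector $Jv$ is an outer normal of the edge in direction $v$. If an integer vector $ev$ ($e\ge1$, $v\in\mathbb P$) is listed as an edge, this means "add $e$ to $m(v)$"; zero vectors are ignored.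

For example, the triangle with vertices $(0,0),(1,0),(0,1)$ has $m=1$ on $(1,0),(-1,1),(0,-1)$ and $m=0$ elsewhere. The outer normals are $(0,-1),(1,1),(-1,0)$.

A convex body is a compact convex set in $\mathbb R^2$ with nonempty interior, and $h_K(u)=\max_{p\in K}\langle p,u\rangle$ is its support function.

**Definition (mixed area).** For a lattice polygon $\Gamma$ with edge function $m$ and a convex body $K$,
$$V(\Gamma,K)=\tfrac12\sum_{v}m(v)\,h_K(Jv).\tag{1}$$

The edge in direction $v$ has length $m(v)|v|$ and outer unit normal $Jv/|v|$, so this is the usual mixed area. It is monotone in $K$ and satisfies $V(\Gamma,sK)=sV(\Gamma,K)$ for $s>0$. It does not change when $\Gamma$ is translated, nor when $K$ is translated, because $\sum m(v)Jv=0$. Also $V(\Gamma,\Gamma)=|\Gamma|$ (for two-dimensional $\Gamma$), and Minkowski's inequality says $V(\Gamma,K)^2\ge|\Gamma||K|$. A check: for $\Gamma=K=[0,1]^2$ the values of $h_K$ at $(0,-1),(1,0),(0,1),(-1,0)$ are $0,1,1,0$, so $V=1=|\Gamma|$.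

Here is the object on which everything turns. Let $0\in\operatorname{int}K$ and put $\psi(h)=-\log(1-e^{-h})=\sum_{j\ge1}e^{-jh}/j$ for $h>0$. Give every finitely supported $m:\mathbb P\to\mathbb Z_{\ge0}$, closed or not, the weight $e^{-\sum m(v)h_K(Jv)}$. The total weight is a product of geometric series:
$$\sum_m e^{-\sum m(v)h_K(Jv)}=\prod_{v\in\mathbb P}\frac1{1-e^{-h_K(Jv)}}=e^{Z(K)},\qquad Z(K)=\sum_{u\in\mathbb P}\psi(h_K(u)).\tag{2}$$
$Z(K)$ is finite, since $h_K(u)\ge r|u|$ for some $r>0$ and $\psi$ decays exponentially.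

What is it for? If $m$ is the edge function of $\Gamma$, its weight is $e^{-2V(\Gamma,K)}$. Hence, for every $t>0$,
$$\#\{\Gamma \text{ up to translation}: V(\Gamma,K)\le t\}\le e^{2t+Z(K)}.\tag{3}$$
In the other direction, the weights divided by $e^{Z(K)}$ form a probability distribution under which the numbers $m(v)$ are independent geometric variables. A set of high probability on which the weight is nearly constant must have many elements. So (2) will give both an upper and a lower bound for the number of polygons.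

To use (2) we must evaluate $Z(K)$. Suppose $K$ is squeezed in the second coordinate, so that $h_K(k,x)$ varies slowly in $x$ but not in $k$. On the row $\{(k,x):x\in\mathbb Z\}$, $k\ne0$, the primitive vectors are those with $\gcd(x,k)=1$, a proportion $w_k:=\varphi(|k|)/|k|$ of all integers $x$ ($\varphi$ is Euler's function). In each row the sum becomes an integral, while the sum over rows remains a sum.

**Definition (row functional).** For a convex body $K$ with $0\in\operatorname{int}K$,
$$F(K)=\sum_{k\in\mathbb Z\setminus\{0\}}w_k\int_{\mathbb R}\psi\big(h_K(k,x)\big)\,dx .\tag{4}$$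
For an arbitrary convex body $K$ put $F_*(K)=\inf\{F(K+c):0\in\operatorname{int}(K+c)\}$, and put $\Lambda=\sup_K|K|F_*(K)$.

$F(K)$ is finite because $h_K(u)\ge r|u|$. For example, for $K=[-b,b]\times[-1,1]$ we have $h_K(k,x)=b|k|+|x|$, and $\int\psi(b|k|+|x|)dx=2\sum_{j\ge1}e^{-jb|k|}/j^2$. Thus $F(K)=4\sum_{k\ge1}\frac{\varphi(k)}k\sum_{j\ge1}\frac{e^{-jbk}}{j^2}$.

## 2. Classes of polygons of given genus, and the two theorems

The genus of a two-dimensional lattice polygon is the number of lattice points in its topological interior. Two lattice polygons are equivalent if a map $x\mapsto Ax+b$ with $A\in\mathrm{GL}_2(\mathbb Z)$, $b\in\mathbb Z^2$ carries one to the other. Genus and area are invariant under equivalence. For $g\ge1$, $N(g)$ is the (finite) number of equivalence classes of two-dimensional lattice polygons of genus $g$.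

For genus $1$: the triangle with vertices $(1,0),(0,1),(-1,-1)$ and the square with vertices $(\pm1,0),(0,\pm1)$ both have the origin as their only interior lattice point. Their areas are $\frac32$ and $2$, so they are not equivalent, and $N(1)\ge2$.

It is known that $c_1\sqrt[3]g\le\log N(g)\le c_2\sqrt[3]g$ for large $g$, with constants $0<c_1\le c_2$. The problem, taken from "Moving Out The Edges Of A Lattice Polygon", is whether $\log N(g)/\sqrt[3]g$ converges. It does.

**Theorem A.** $0<\Lambda<\infty$ and $\displaystyle\lim_{g\to\infty}\frac{\log N(g)}{\sqrt[3]g}=3\Lambda^{1/3}$.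

The lattice width of $\Gamma$ is the minimum over $u\in\mathbb Z^2\setminus\{0\}$ of $\max_\Gamma\langle\cdot,u\rangle-\min_\Gamma\langle\cdot,u\rangle$. For the square with vertices $(\pm1,0),(0,\pm1)$ the width in direction $(x,y)$ is $2\max(|x|,|y|)$, so its lattice width is $2$.

**Theorem B.**
1. $12\zeta(3)<\Lambda\le8\pi^2\zeta(3)$, and the supremum defining $\Lambda$ is attained.
2. There are $0<\kappa_1<\kappa_2$ and $\delta>0$ such that, for large $g$, at most $e^{-\delta g^{1/3}}N(g)$ of the classes of genus $g$ have lattice width outside $[\kappa_1g^{1/3},\kappa_2g^{1/3}]$. If $w(g)/g^{1/3}\to\infty$, the number $N_w(g)$ of classes of genus $g$ with lattice width $\ge w(g)$ satisfies $\limsup\log N_w(g)/g^{1/3}\le3(12\zeta(3))^{1/3}$.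
3. If $N^{\rm ar}(a)$ is the number of classes of lattice polygons of area $a/2$ ($a\in\mathbb Z_{>0}$), then $\log N^{\rm ar}(a)\sim3\Lambda^{1/3}(a/2)^{1/3}$.

In particular $3(12\zeta(3))^{1/3}<\lim\log N(g)/\sqrt[3]g\le3(8\pi^2\zeta(3))^{1/3}$. Theorem A is proved in Sections 4–8. Theorem B, which Theorem A does not need, is proved in Sections 9–12.

## 3. Low polygons, round polygons, and the scale at which rows separate

Two cases can be done by hand.

Low polygons. Let $\Gamma\subset[0,Cg]\times[0,H]$. Each of the at most $H+1$ integer heights carries at most two vertices, so there are at most $2(H+1)$ vertices, each with at most $(Cg+1)(H+1)$ positions. The number of such $\Gamma$ is $\exp(O((H+1)\log (g+H)))$ for $g\ge2$. Polygons of height $o(g^{1/3}/\log g)$ in such a box therefore do not influence the limit.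

Round polygons. Take $K=\beta B$ with $B$ the unit disc, $\beta\to0$. The number of $u\in\mathbb P$ with $|u|\le R$ is $\frac6\pi R^2+O(R\log(2+R))$ for $R\ge0$: for $R\ge1$ apply Möbius inversion to the count $\pi R^2+O(R)$ of nonzero lattice points in a disc, and for $R<1$ the count is $0$. Since $\psi(h)=\int_h^\infty\frac{dt}{e^t-1}$,
$$Z(\beta B)=\int_0^\infty\#\{u\in\mathbb P:|u|\le t/\beta\}\frac{dt}{e^t-1}=\frac{6}{\pi\beta^2}\int_0^\infty\frac{t^2dt}{e^t-1}+O\big(\beta^{-1}\log(2+\beta^{-1})\big)=\frac{12\zeta(3)}{\pi\beta^2}(1+o(1)).$$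
Now $2V(\Gamma,B)$ is the perimeter of $\Gamma$, which is at least $2\sqrt{\pi|\Gamma|}$. Consider polygons with perimeter at most $2(1+\eta)\sqrt{\pi G}$, that is, nearly round if their area is about $G$. By (3) with $x=\beta\sqrt{\pi G}$, their number up to translation is at most $\exp\big(2(1+\eta)x+(1+o(1))12\zeta(3)G/x^2\big)$. With $x=(12\zeta(3)G)^{1/3}$, for which indeed $\beta\to0$, this is $\exp\big((3+2\eta+o(1))(12\zeta(3)G)^{1/3}\big)$. This explains the cube root, and it suggests a plan: treat other shapes in the same way, always replacing the sum over $\mathbb P$ by $\frac6{\pi^2}$ times an area integral.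

Here is where the plan stops. A polygon of area about $G$ can, even after the best unimodular change of coordinates, have width of order $a_0$ and height of order $w_0$ with $a_0w_0\asymp G$ and $a_0\gg w_0$. To make (3) efficient we take $K=\beta\Gamma$ approximately. The cost is $2V(\Gamma,K)\approx2\beta G$. If the area-integral replacement applied, $Z(K)$ would be of order $1/|K|\asymp1/(\beta^2G)$, and the two balance at $\beta\asymp G^{-2/3}$. Then $h_K(k,x)$ is comparable with $\beta a_0|k|+\beta w_0|x|$. Passing to the neighboring row changes it by about $\beta a_0\asymp a_0G^{-2/3}$, which is bounded below when $a_0\ge cG^{2/3}$, i.e. when $w_0\lesssim G^{1/3}$. For $w_0\asymp G^{1/3}$ the rows are genuinely separated and the sum over $k$ is not an integral, while the low-polygon count is not yet useful. The replacement really fails there: for $K=\mathrm{diag}(b,1)B$ it would predict for $bF(K)$ the value $\frac6{\pi^2}\int\psi(|u|)du=12\zeta(3)/\pi$ for every $b$, whereas $bF(K)\to0$ as $b\to\infty$ (shown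 in the proof of Lemma 4). By Theorem B, this regime is exactly where all but an exponentially small share of the classes live.

The way past this point is to keep the rows: the functional $F$ in (4) treats $x$ continuously and $k$ discretely. It is correct in all regimes with $b=\beta a_0$ not too large, and $12\zeta(3)$ reappears as its limit when $b\to0$.

## 4. Textbook facts and the row lemma

$B(0,r)$ is the closed disc, $\tau$ the divisor function. We use the following.

* Pick's theorem: $|\Gamma|=g+B/2-1$, where $B\ge3$ is the number of boundary lattice points of a two-dimensional $\Gamma$. So $|\Gamma|\ge g$.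
* Scott (Bull. Austral. Math. Soc. 15 (1976)): if $g\ge1$ then $B\le2g+7$. With Pick, $g\le|\Gamma|\le2g+\frac52\le5g$ when $g\ge1$.
* John's theorem: the maximal-area ellipse $c+E$ of a planar convex body $\Gamma$ ($E$ centered at $0$) satisfies $c+E\subset\Gamma\subset c+2E$.
* $S(X):=\sum_{1\le k\le X}\varphi(k)/k=\frac6{\pi^2}X+O(\log(2+X))$ for $X\ge0$. Indeed $\varphi(k)/k=\sum_{e\mid k}\mu(e)/e$, so $S(X)=\sum_{e\le X}\frac{\mu(e)}e\lfloor X/e\rfloor$. Since $S(n)\ge1$ and $S(n)/n\to6/\pi^2$, there is $c_0>0$ with $S(n)\ge c_0n$ for all integers $n\ge1$.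
* For every $p>0$ there is $C_p$ with $\psi(h)\le C_ph^{-p}$ for all $h>0$ ($\psi$ is logarithmic at $0$ and exponentially small at $\infty$). Moreover $\int_{\mathbb R^2}\psi(|u|)du=\sum_j\frac1j\cdot\frac{2\pi}{j^2}=2\pi\zeta(3)$.

**Lemma 1 (rows).** If $f:\mathbb R\to\mathbb R$ is integrable and of bounded variation and $k\ne0$ is an integer, then
$$\Big|\sum_{x\in\mathbb Z,\ \gcd(x,k)=1}f(x)-w_k\int f\Big|\le\tau(|k|)\operatorname{Var}(f).\tag{5}$$

*Proof.* For $e\ge1$ and $y\in\mathbb Z$, $\big|f(ey)-\frac1e\int_{ey}^{ey+e}f\big|\le\operatorname{Var}_{[ey,ey+e]}f$. Sum over $y$: $\big|\sum_yf(ey)-\frac1e\int f\big|\le\operatorname{Var}f$; the same estimate applied to $|f|$ gives absolute convergence. Now $\sum_{\gcd(x,k)=1}f(x)=\sum_{e\mid k}\mu(e)\sum_yf(ey)$ and $\sum_{e\mid k}\mu(e)/e=w_k$. There are $\tau(|k|)$ divisors, each contributing an error at most $\operatorname{Var}f$. $\square$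

If $f\ge0$ is unimodal and vanishes at $\pm\infty$, then $\operatorname{Var}f=2\sup f$. Since $x\mapsto h_K(k,x)$ is convex, every decreasing function of it is unimodal in $x$. This is why (5) suits our sums.

## 5. Boundedness, coercivity and minimizers of the row functional

**Step 1: a normal form and $\Lambda\le8\pi^2\zeta(3)$.** This step uses the symmetries of $F$ to show $\Lambda<\infty$. Let $S=\begin{pmatrix}1&s\\0&1\end{pmatrix}$. Then $h_{SK}(k,x)=h_K(S^t(k,x))=h_K(k,x+sk)$, so $F(SK)=F(K)$, and $|SK|=|K|$. For $K'=\mathrm{diag}(1,\mu)K$, $\mu>0$, $h_{K'}(k,x)=h_K(k,\mu x)$, so $F(K')=F(K)/\mu$ and $|K'|=\mu|K|$. Linear maps send translates to translates, so $|K|F_*(K)$ is invariant under these maps and under translations.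

Let $E$ be the John ellipse of $K$, after a translation centered at $0$. Then $h_E(k,x)^2$ is a positive definite quadratic form. A shear removes its cross term, and a scaling of the second coordinate brings it to $b^2k^2+x^2$, that is, $E=\mathrm{diag}(b,1)B(0,1)$. So for the purpose of studying $|K|F_*(K)$ we may assume
$$K=\mathrm{diag}(b,1)Q,\qquad B(0,1)\subset Q\subset B(0,2).\tag{6}$$
Then $|K|\le4\pi b$ and $h_K(k,x)=h_Q(bk,x)\ge\sqrt{b^2k^2+x^2}$. The function $G(y)=\int\psi(\sqrt{y^2+x^2})dx$ decreases in $|y|$, so $bG(bk)\le\int_{b(k-1)}^{bk}G$ for $k\ge1$. As $w_k\le1$,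
$$bF(K)\le b\sum_{k\ne0}G(bk)\le\int_{\mathbb R}G=\int_{\mathbb R^2}\psi(|u|)du=2\pi\zeta(3).\tag{7}$$
Hence $|K|F_*(K)\le4\pi b\,F(K)\le8\pi^2\zeta(3)$.

**Step 2: coercivity.** The next lemma says that $F$ blows up when the origin approaches the boundary, uniformly for small $b$. It lets us keep the origin well inside.

**Lemma 2.** Fix $R_0,b_1\ge1$. There is a function $\omega$ with $\omega(\rho)\to\infty$ as $\rho\to0^+$ such that $bF(\mathrm{diag}(b,1)Q)\ge\omega(\rho)$ whenever $0<b\le b_1$, $Q$ is a convex body with $0\in\operatorname{int}Q\subset Q\subset B(0,R_0)$, and $\rho=\operatorname{dist}(0,\partial Q)\le\min(\frac14,b_1^{-2})$.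

*Proof.* The supporting line of $Q$ at a boundary point nearest to $0$ gives a unit vector $u=(\cos\theta,\sin\theta)$ with $h_Q(u)=\rho$. $F$ is invariant under reflections in the coordinate axes, so we may assume $\cos\theta,\sin\theta\ge0$. For $\sigma\ge0$ and $y\in\mathbb R^2$, subadditivity gives $h_Q(\sigma u+y)\le\sigma\rho+R_0|y|$. We bound $bF(\mathrm{diag}(b,1)Q)=b\sum_{k\ne0}w_k\int\psi(h_Q(bk,x))dx$ from below by finding many $(k,x)$ with $h_Q(bk,x)$ bounded.

Case $\cos\theta\ge\sqrt\rho$. For $1\le k\le\rho^{-1/2}/b$ the point $(bk,bk\tan\theta)$ equals $\sigma u$ with $\sigma=bk/\cos\theta\le\rho^{-1/2}\rho^{-1/2}=1/\rho$. So $h_Q(bk,x)\le1+R_0$ for $|x-bk\tan\theta|\le1$. Since $\rho^{-1/2}\ge b_1\ge b$, the number $\rho^{-1/2}/b$ is at least $1$ and its integer part is at least half of it. Therefore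
$$bF\ge2\psi(1+R_0)\,b\,c_0\lfloor\rho^{-1/2}/b\rfloor\ge c_0\psi(1+R_0)\rho^{-1/2}.$$

Case $\cos\theta<\sqrt\rho\le\frac12$. Then $\sin\theta\ge\frac12$. For $1\le k\le b_1/b$ and $0\le\sigma\le\rho^{-1/2}$ write $(bk,\sigma\sin\theta)=\sigma u+y$, where $y=(bk-\sigma\cos\theta,0)$ and $|y|\le b_1+1$. Since $\sigma\rho\le1$, $h_Q\le C:=1+R_0(1+b_1)$ at this point. As $\sigma$ varies, the second coordinate covers an interval of length at least $\frac12\rho^{-1/2}$. Since $\lfloor b_1/b\rfloor\ge b_1/(2b)$,
$$bF\ge b\,c_0\lfloor b_1/b\rfloor\,\psi(C)\,\tfrac12\rho^{-1/2}\ge\tfrac{c_0b_1}4\psi(C)\rho^{-1/2}.$$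
Take for $\omega(\rho)$ the smaller of the two bounds. $\square$

**Step 3: a minimizing position and its two equations.** The equations (8) below will make the random edge vectors of Section 7 sum to zero on average.

**Lemma 3.** For every convex body $K$ the infimum $F_*(K)$ is attained. If $0\in\operatorname{int}K$ and $F(K)=F_*(K)$, then with $H=h_K(k,x)$
$$\sum_{k\ne0}w_k\int\frac{k\,dx}{e^H-1}=0,\qquad\sum_{k\ne0}w_k\int\frac{x\,dx}{e^H-1}=0.\tag{8}$$

*Proof.* We have $0\in\operatorname{int}(K+c)$ exactly when $c$ lies in the bounded open convex set $-\operatorname{int}K$. There $c\mapsto F(K+c)$ is finite. It is convex, because $\psi$ is convex and $h_{K+c}(u)=h_K(u)+\langle c,u\rangle$ is affine in $c$; so it is continuous. As $c$ tends to the boundary, $\operatorname{dist}(0,\partial(K+c))\to0$, and Lemma 2 with $b=b_1=1$, $R_0=\max(1,\operatorname{diam}K)$ shows $F(K+c)\to\infty$ (note $0\in K+c$ gives $K+c\subset B(0,\operatorname{diam}K)$). So the minimum is attained.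

Since $\psi'(h)=-1/(e^h-1)$, the gradient in $c$ of $\psi(h_{K+c}(u))$ is $-u/(e^{h_{K+c}(u)}-1)$. If $B(0,\rho)\subset K+c$, its norm is at most $|u|/(e^{\rho|u|}-1)$. For $c$ near the minimizer one $\rho>0$ works, and with $u=(k,x)$ this bound is integrable in $x$ and summable over $k\ne0$. So we may differentiate under sum and integral, and (8) says that the gradient vanishes. $\square$

In particular $F_*(K)>0$, so $\Lambda>0$. With Step 1, $0<\Lambda\le8\pi^2\zeta(3)$.

**Step 4: good translates, uniformly over a compact family.** Let $\mathcal K'$ be the set of convex bodies $Q$ with $B(0,1/\sqrt2)\subset Q\subset B(0,5)$. By Blaschke's selection theorem it is compact in the Hausdorff metric. In Section 6 every polygon will be normalized into $\mathcal K'$.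

**Lemma 4.** There are $\rho_0>0$ and $b_1\ge1$ such that for all $b>0$ and $Q\in\mathcal K'$ there is $c$ with $B(0,\rho_0)\subset Q+c\subset B(0,10)$ and $b|Q|F(\mathrm{diag}(b,1)(Q+c))\le\Lambda$. For $b\ge b_1$ one can achieve $\le\Lambda/2$.

*Proof.* Let $G_1(y)=\int\psi(\sqrt{(y^2+x^2)/2})dx$, which decreases in $|y|$ and decays exponentially. Since $h_Q(u)\ge|u|/\sqrt2$,
$$bF(\mathrm{diag}(b,1)Q)\le2b\sum_{k\ge1}G_1(bk)\le2bG_1(b)+2\int_b^\infty G_1\longrightarrow0\qquad(b\to\infty).$$
As $|Q|\le25\pi$, there is $b_1\ge1$ such that $c=0$ achieves $\le\Lambda/2$ for all $b\ge b_1$. As in (7), for all $b$ we have $bF(\mathrm{diag}(b,1)Q)\le\int_{\mathbb R^2}\psi(|u|/\sqrt2)du=4\pi\zeta(3)$.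

Let $b<b_1$. By Lemma 3 choose $c$ with $-c\in\operatorname{int}Q$ and $F(\mathrm{diag}(b,1)(Q+c))=F_*(\mathrm{diag}(b,1)Q)$. Since $|\mathrm{diag}(b,1)Q|=b|Q|$, the definition of $\Lambda$ gives $b|Q|F(\mathrm{diag}(b,1)(Q+c))\le\Lambda$. By minimality $bF(\mathrm{diag}(b,1)(Q+c))\le bF(\mathrm{diag}(b,1)Q)\le4\pi\zeta(3)$. Since $0\in Q+c$ and $\operatorname{diam}Q\le10$, $Q+c\subset B(0,10)$. Lemma 2 with $R_0=10$ now forces $\operatorname{dist}(0,\partial(Q+c))\ge\rho_0$ with $\rho_0>0$ depending only on $b_1$. Decrease $\rho_0$, if necessary, to have $\rho_0\le1/\sqrt2$; then $c=0$ is also covered. $\square$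

**Step 5: $Z$ is close to $F$ for bodies thin in the second coordinate.** This connects the exact product formula (2) to $F$.

**Lemma 5.** If $Q$ is a convex body with $B(0,\rho)\subset Q$ and $0<d\le b$, then, with $C=C(\rho)$,
$$\big|bd\,Z(\mathrm{diag}(b,d)Q)-bF(\mathrm{diag}(b,1)Q)\big|\le C\,(d^{1/4}+bd^{1/2}).\tag{9}$$

*Proof.* We have $h_{\mathrm{diag}(b,d)Q}(k,x)=h_Q(bk,dx)$. For $k\ne0$ apply Lemma 1 to $f(x)=\psi(h_Q(bk,dx))$. It is unimodal, vanishes at $\pm\infty$, $\sup f\le\psi(\rho b|k|)$, and $\int f=\frac1d\int\psi(h_Q(bk,x))dx$. The primitive vectors with $k=0$ are $(0,\pm1)$, and each contributes at most $\psi(\rho d)$. Summing over rows,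
$$\big|Z(\mathrm{diag}(b,d)Q)-\tfrac1dF(\mathrm{diag}(b,1)Q)\big|\le4\sum_{k\ge1}\tau(k)\psi(\rho bk)+2\psi(\rho d).$$
Use $\tau(k)\le2\sqrt k$ and $\psi(h)\le C_{7/4}h^{-7/4}$ in the sum (then $\sum k^{1/2-7/4}<\infty$), and $\psi(h)\le C_{1/2}h^{-1/2}$ in the last term. Multiplying by $bd$, the error is at most $C(db^{-3/4}+bd^{1/2})$, and $db^{-3/4}\le d^{1/4}$ because $d\le b$. $\square$

## 6. Lattice reduction, cells and the upper bound

We count two families at once. In the genus case, $\Gamma$ runs over polygons of genus $g\ge1$ and $G:=g$. In the area case, $\Gamma$ runs over two-dimensional lattice polygons of area $G:=a/2$; this is used only in Section 12. By Section 4, respectively trivially,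
$$G\le|\Gamma|\le5G.\tag{10}$$

**Step 1: a normalized representative.** The purpose is to place $\Gamma$, up to a diagonal map, in the compact family $\mathcal K'$. Let $c+E$ be the John ellipse of $\Gamma$ and $q(u)=h_E(u)^2$, a positive definite quadratic form. Replacing $\Gamma$ by $A\Gamma$ replaces $q$ by $q\circ A^t$. By Lagrange–Gauss reduction every class has a representative with
$$q(x,y)=\alpha x^2+\beta'xy+\gamma y^2,\qquad|\beta'|\le\gamma\le\alpha .$$
Fix one such representative for each class, up to integer translation. Put $D=\mathrm{diag}(\sqrt\alpha,\sqrt\gamma)$. Then $h_{D^{-1}E}(x,y)^2=x^2+\frac{\beta'}{\sqrt{\alpha\gamma}}xy+y^2$ with $|\beta'|/\sqrt{\alpha\gamma}\le1$, so it lies between $\frac12(x^2+y^2)$ and $\frac32(x^2+y^2)$. With $c+E\subset\Gamma\subset c+2E$ this gives $B(0,1/\sqrt2)\subset D^{-1}(\Gamma-c)\subset B(0,\sqrt6)$.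

Let $a_0,w_0$ be the largest powers of $2$ (exponents in $\mathbb Z$) with $a_0\le\sqrt\alpha$, $w_0\le\sqrt\gamma$, and $D_0=\mathrm{diag}(a_0,w_0)$. The entries of $D_0^{-1}D$ lie in $[1,2)$, and $2\sqrt6<5$, so
$$D_0^{-1}(\Gamma-c)\in\mathcal K',\qquad a_0\ge w_0.\tag{11}$$
Consequently $\frac\pi2a_0w_0\le|\Gamma|\le25\pi a_0w_0$, the height of $\Gamma$ (its extent in the second coordinate) is at most $10w_0$ and its width (in the first coordinate) at most $10a_0$. With (10), $a_0w_0\le\frac2\pi\cdot5G\le4G$. The height is a positive integer, so $w_0\ge\frac1{10}$ and $a_0\le40G$.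

For Section 11 we record the lattice width. For integers $(x,y)\ne0$, $q(x,y)\ge\gamma(x^2-|xy|+y^2)\ge\gamma=q(0,1)$. The width of $\Gamma$ in direction $u$ is between $2h_E(u)$ and $4h_E(u)$. So the lattice width lies in $[2\sqrt\gamma,4\sqrt\gamma]\subset[2w_0,8w_0]$.

**Step 2: thin polygons are negligible.** Suppose $w_0<G^{1/3}/(\log G)^2$. After an integer translation $\Gamma\subset[0,400G]\times[0,10w_0]$. Each integer height carries at most two vertices, so there are at most $20w_0+2$ vertices, each with $G^{O(1)}$ possible positions. The number of such $\Gamma$ is $\exp(O(G^{1/3}/\log G))=\exp(o(G^{1/3}))$.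

**Step 3: thick polygons fall into few cells.** Suppose $w_0\ge G^{1/3}/(\log G)^2$ and let $\varepsilon\in(0,1)$. First we sharpen (10). Going once around the boundary, the total vertical variation is twice the height, and every primitive segment with $v_2\ne0$ uses at least $1$ of it; the horizontal primitive segments number at most twice the width. So
$$B\le20w_0+20a_0\le40a_0\le160G/w_0=o(G),$$
and by Pick (genus case) or trivially (area case), for $G\ge G(\varepsilon)$,
$$G\le|\Gamma|\le(1+\varepsilon)G.\tag{12}$$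

If $Q,Q'\in\mathcal K'$ have Hausdorff distance at most $\eta$, then $Q\subset Q'+\eta B(0,1)\subset Q'+\sqrt2\,\eta Q'=(1+\sqrt2\,\eta)Q'$, and symmetrically. By compactness there are $Q_1,\dots,Q_N\in\mathcal K'$, depending on $\varepsilon$, such that every $Q\in\mathcal K'$ satisfies $Q\subset(1+\varepsilon)Q_i$ and $Q_i\subset(1+\varepsilon)Q$ for some $i$.

**Definition (cell).** A thick $\Gamma$ belongs to the cell $(a_0,w_0,i)$ if, with $M=D_0Q_i$,
$$M\subset(1+\varepsilon)(\Gamma-c),\qquad\Gamma-c\subset(1+\varepsilon)M.\tag{13}$$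

For instance, if $D_0^{-1}(\Gamma-c)$ is itself one of the $Q_i$, then $\Gamma-c=M$ and (13) holds trivially. By (11) every thick $\Gamma$ belongs to a cell. Since $a_0,w_0$ are powers of $2$ in $[\frac1{10},40G]$, there are $O_\varepsilon((\log G)^2)$ cells. In a cell, monotonicity and translation invariance of $V$, with (12), give
$$V(\Gamma,M)\le(1+\varepsilon)|\Gamma|\le(1+\varepsilon)^2G,\qquad|M|\ge(1+\varepsilon)^{-2}|\Gamma|\ge(1+\varepsilon)^{-2}G.\tag{14}$$

**Step 4: counting one cell.** Here (2) is applied with $K$ a small multiple of a translate of $M$.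

**Lemma 6.** Fix $\varepsilon\in(0,1)$, $\theta>0$, $\rho>0$. For $G\ge G_1(\varepsilon,\theta,\rho)$ the following holds for every nonempty cell $(a_0,w_0,i)$ and every $\lambda>0$. Put $b=\theta G^{-2/3}a_0$. If there is $c$ with $B(0,\rho)\subset Q_i+c$ and $b|Q_i|F(\mathrm{diag}(b,1)(Q_i+c))\le\lambda$, then
$$\log\#\text{cell}\le(1+\varepsilon)^2\big(2\theta+(\lambda+\varepsilon)\theta^{-2}\big)G^{1/3}.\tag{15}$$

*Proof.* Put $\beta=\theta G^{-2/3}$, $d=\beta w_0$ and $K=\beta D_0(Q_i+c)=\mathrm{diag}(b,d)(Q_i+c)$. For $\Gamma$ in the cell, $V(\Gamma,K)=\beta V(\Gamma,M)\le\beta(1+\varepsilon)^2G$, by translation invariance and (14). By (3),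
$$\log\#\text{cell}\le2\beta(1+\varepsilon)^2G+Z(K)=2\theta(1+\varepsilon)^2G^{1/3}+Z(K).$$
Now $b\le4\beta G/w_0\le4\theta(\log G)^2$. Since $w_0^2\le a_0w_0\le4G$, $d\le2\theta G^{-1/6}$. Also $d\le b$. So the right side of (9), even multiplied by $|Q_i|\le25\pi$, tends to $0$ uniformly over the cells, and for large $G$
$$bd|Q_i|\,Z(K)\le b|Q_i|F(\mathrm{diag}(b,1)(Q_i+c))+\varepsilon\le\lambda+\varepsilon .$$
Finally $bd|Q_i|=\beta^2a_0w_0|Q_i|=\beta^2|M|\ge\theta^2(1+\varepsilon)^{-2}G^{-1/3}$. Hence $Z(K)\le(1+\varepsilon)^2(\lambda+\varepsilon)\theta^{-2}G^{1/3}$. $\square$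

**Step 5: the upper bound.** By Lemma 4 we may take $\rho=\rho_0$ and $\lambda=\Lambda$ in every cell. Choose $\theta=\Lambda^{1/3}$, which minimizes $2\theta+\Lambda\theta^{-2}$ with minimum $3\Lambda^{1/3}$. Sum (15) over the $O_\varepsilon((\log G)^2)$ cells and add the thin polygons. Letting $g\to\infty$ and then $\varepsilon\to0$,
$$\limsup_{g\to\infty}\frac{\log N(g)}{g^{1/3}}\le3\Lambda^{1/3},\qquad\limsup_{a\to\infty}\frac{\log N^{\rm ar}(a)}{(a/2)^{1/3}}\le3\Lambda^{1/3}.\tag{16}$$

## 7. Independent geometric multiplicities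

For the lower bound it suffices to show, for each convex body $K$, that
$$\liminf_{g\to\infty}\frac{\log N(g)}{g^{1/3}}\ge3\big(|K|F_*(K)\big)^{1/3}.\tag{17}$$
By Lemma 3 translate $K$ so that $0\in\operatorname{int}K$ and $F(K)=F_*(K)$; then (8) holds. Fix $B(0,r)\subset K\subset B(0,R_0)$; constants from now on may depend on $K$. Write $H=h_K(k,x)$, $F=F(K)$ and
$$Y=\sum_{k\ne0}w_k\int\frac{H}{e^H-1}\,dx>0 .$$

Three difficulties have to be met: a random $m$ distributed according to the weights of Section 1 need not close up, its area fluctuates, and the genus must be exactly $g$. The first is handled on average by (8), the second by Chebyshev, the third by an adjustable cap (Section 8).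

**Step 1: the random multiset.** Let $n\ge1$, $\mathbb P^*=\{v\in\mathbb P:v_2\ne0\}$, $K_n=\mathrm{diag}(1,1/n)K$ and
$$h_v=h_{K_n}(Jv)=h_K(v_2,-v_1/n)\ge r\max\Big(|v_2|,\ \frac{|v_1|}n,\ \frac{|v_2|+|v_1|/n}{\sqrt2}\Big)\ge r\qquad(v\in\mathbb P^*).$$
Let $m(v)$, $v\in\mathbb P^*$, be independent with $\Pr(m(v)=j)=(1-q_v)q_v^j$, $q_v=e^{-h_v}$. As $\sum q_v<\infty$, $m$ is almost surely finitely supported, and
$$\Pr(m)=e^{-Z_n-W(m)},\qquad Z_n=\sum_{v\in\mathbb P^*}\psi(h_v),\quad W(m)=\sum_vm(v)h_v .$$

**Step 2: means.** We evaluate $Z_n$ and the expectations of $W$ and of the sum of all edge vectors. Note $\mathbb E\,m(v)=1/(e^{h_v}-1)$. Put $k=v_2$, $x=-v_1$ and apply Lemma 1 in each row to $x\mapsto\Phi(k,x/n)$ with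
$$\Phi\in\Big\{\psi(H),\ \frac H{e^H-1},\ \frac k{e^H-1},\ \frac x{e^H-1}\Big\}.$$
The integral over the row is $n\int\Phi(k,x)dx$, and the variation is that of $\Phi(k,\cdot)$, which we claim is at most $Ce^{-c|k|}$. For the first three, $|\Phi|$ is a decreasing function of $H\ge r|k|$, hence unimodal, with supremum at most $Ce^{-c|k|}$. For the fourth, $H$ is $R_0$-Lipschitz in $x$ and $H\ge r$, so almost everywhere
$$|\partial_x\Phi|\le\frac1{e^H-1}+|x|R_0\frac{e^H}{(e^H-1)^2}\le C(1+|x|)e^{-H},\qquad H\ge r(|k|+|x|)/\sqrt2,$$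
and integrating gives the claim. Since $\sum_{k\ge1}\tau(k)e^{-ck}<\infty$, the total error is $O(1)$ for each $\Phi$. The main terms for the third and fourth vanish by (8). The sum $\sum m(v)v_1$ has expectation $-n\sum\Phi(k,x/n)$ with the fourth $\Phi$, so its error is multiplied by $n$. Therefore
$$Z_n=nF+O(1),\quad\mathbb EW=nY+O(1),\quad\mathbb E\sum m(v)v_2=O(1),\quad\mathbb E\sum m(v)v_1=O(n).\tag{18}$$

**Step 3: variances and a large typical set.** Since $h_v\ge r$, $\operatorname{Var}m(v)=q_v/(1-q_v)^2\le Ce^{-h_v}$. Also $h_v\le R_0(|v_2|+|v_1|/n)$, and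
$$\sum_{v\in\mathbb P^*}\Big(1+v_2^2+\frac{v_1^2}{n^2}\Big)e^{-h_v}\le\sum_{k\ne0}\sum_{x\in\mathbb Z}\Big(1+k^2+\frac{x^2}{n^2}\Big)e^{-r(|k|+|x|/n)/\sqrt2}=O(n).$$
So $\operatorname{Var}W=O(n)$, $\operatorname{Var}\sum m(v)v_2=O(n)$, $\operatorname{Var}\sum m(v)v_1=O(n^3)$. Moreover $\Pr(\exists v:m(v)\ge1,\ |v_1|>n^{3/2})\le\sum_{|v_1|>n^{3/2}}q_v=O(ne^{-c\sqrt n})\to0$.

Let $\mathcal E$ be the set of $m$ with
$$|W-\mathbb EW|\le n^{3/4},\quad\Big|\sum m(v)v_2\Big|\le n^{3/4},\quad\Big|\sum m(v)v_1\Big|\le n^{7/4},\quad|v_1|\le n^{3/2}\text{ on the support.}$$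
By (18) and Chebyshev, $\Pr(\mathcal E)\to1$. On $\mathcal E$ every $m$ has $\Pr(m)\le e^{-Z_n-\mathbb EW+n^{3/4}}$, so for large $n$
$$\#\mathcal E\ge\Pr(\mathcal E)\,e^{Z_n+\mathbb EW-n^{3/4}}\ge\exp\big(n(F+Y)-2n^{3/4}\big).\tag{19}$$

**Step 4: closing up.** We turn $m\in\mathcal E$ into a polygon of controlled area without horizontal edges. Put $r_1=-\sum m(v)v_1$ and $s=-1-\sum m(v)v_2$. Let $\Gamma_0$ be the polygon with edges $m$ together with
$$(r_1,1),\quad(0,s),\quad\pm(0,1),\quad\pm(1,1).$$
The edges sum to $0$; $\Gamma_0$ is two-dimensional because of the last four; it has no horizontal edge. Let $h\ge1$ be its height and $g_0\ge0$ its number of interior lattice points.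

In $2V(\Gamma_0,K_n)$ the edges $(r_1,1)$ and $(0,s)$ contribute at most $R_0(1+|r_1|/n)+R_0|s|=O(n^{3/4})$, the other four $O(1)$. So $2V(\Gamma_0,K_n)\le W(m)+O(n^{3/4})\le nY+O(n^{3/4})$. By Pick and Minkowski, with $|K_n|=|K|/n$,
$$g_0\le|\Gamma_0|\le\frac{V(\Gamma_0,K_n)^2}{|K_n|}\le\frac{Y^2}{4|K|}\,n^3\big(1+O(n^{-1/4})\big).\tag{20}$$
Since $h_v\ge r|v_2|$, $h_v\ge r|v_1|/n$ and $W=O(n)$, we get $h=O(n)$, and $\Gamma_0$ has width $O(n^2)$. Finally every edge direction $v$ of $\Gamma_0$ satisfies
$$|v_1|\le(2n^{7/4}+1)|v_2|.\tag{21}$$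

## 8. A trapezoidal cap that reaches every genus

$\Gamma_0$ has genus below the target, and we must raise it to exactly $g$. A first attempt: add the two edges $\pm(L,0)$. Each row strictly between bottom and top gains $L$ interior points, so the genus becomes $g_0+L(h-1)$; only one residue class modulo $h-1$ is reached. A second attempt: glue below $\Gamma_0+[0,L]\times\{0\}$ a trapezoid of depth $1$ with bottom side of length $t$. Then the row $y=0$ becomes interior and gives $L-1$ points, but the bottom row is boundary, so the genus is $g_0+L(h-1)+L-1$, independent of $t$. A trapezoid of depth $2$ has one interior row, whose length depends on $t$. That is enough.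

**Step 1: the capped polygon.** Put the lowest vertex of $\Gamma_0$ (unique, since there are no horizontal edges) at the origin. For integers $L\ge8$, $0\le t\le L/2$ and $u=\lfloor L/8\rfloor$ with $u>2n^{7/4}+1$, let $\Gamma'$ have the edges of $\Gamma_0$ together with
$$(-L,0),\quad(2u,-2),\quad(t,0),\quad(L-2u-t,2).$$
The added edges sum to $0$. By (21), $\frac{L-2u-t}2\ge\frac L8\ge u>|v_1|/|v_2|$ for all edges $v$ of $\Gamma_0$. So in counterclockwise order all downward edges of $\Gamma_0$ precede $(2u,-2)$, then come $(t,0)$ and $(L-2u-t,2)$, then all upward edges of $\Gamma_0$, then $(-L,0)$. Starting at the origin with $(2u,-2)$ we pass through $(2u,-2),(2u+t,-2),(L,0)$, climb the right side of $\Gamma_0$ shifted by $L$, go left by $L$ along the top, and descend the left side of $\Gamma_0$. Thus $\Gamma'$ is the union of $\Gamma_0+[0,L]\times\{0\}$ and the trapezoid (triangle if $t=0$) with vertices $(0,0),(2u,-2),(2u+t,-2),(L,0)$, glued along $[0,L]\times\{0\}$.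

**Step 2: the genus of $\Gamma'$, row by row.** In a row strictly between the bottom and the top, the interior points are those in the open section.

* For $0<y<h$ let $[\ell,\varrho]$ be the section of $\Gamma_0$; here $\ell<\varrho$, so $(\ell,\varrho)$ contains $\lceil\varrho\rceil-\lfloor\ell\rfloor-1$ integers. Replacing $\varrho$ by $\varrho+L$ adds exactly $L$. Total: $g_0+L(h-1)$.
* For $y=0$ the section is $[0,L]$, which gives $L-1$.
* For $y=-1$ the section is $[u,u+\frac{L+t}2]$, which gives $\lceil\frac{L+t}2\rceil-1$.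

Hence
$$\operatorname{genus}(\Gamma')=g_0+Lh-2+\Big\lceil\frac{L+t}2\Big\rceil.\tag{22}$$

To see (22) at work, take the parallelogram $\Gamma_0$ with vertices $(0,0),(1,1),(1,3),(0,2)$: $h=3$, $g_0=0$, area $2$, and all $|v_1|/|v_2|\le1$. With $L=16$ we have $u=2>1$, so the construction is valid. For $t=0$, (22) gives $48-2+8=54$. By Pick: the area is $2+48+16=66$, the boundary has $16+2+2+1+1+2+2=26$ points, and $66-13+1=54$. For $t=1$, (22) gives $55$; the area is $67$, the boundary has $16+2+2+1+1+2+1+1=26$ points, and $67-13+1=55$.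

**Step 3: no gaps.** For fixed $L$ let $t$ run over $0,\dots,\lfloor L/2\rfloor$. The last term in (22) starts at $\lceil L/2\rceil$, increases in steps of at most $1$, and ends at a value $\ge\lceil\frac{3L}4-\frac14\rceil\ge\lfloor\frac{3L}4\rfloor$. (The last inequality: the fractional part of $\frac{3L}4$ is $0$ or at least $\frac14$.) So every integer in
$$I_L=g_0+Lh-2+\big[\lceil L/2\rceil,\lfloor3L/4\rfloor\big]\tag{23}$$
is a value. If $L\ge4h+3$, then
$$h+\Big\lceil\frac{L+1}2\Big\rceil\le h+\frac L2+1\le\frac{3L}4+\frac14\le\Big\lfloor\frac{3L}4\Big\rfloor+1,$$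
that is, $\min I_{L+1}\le\max I_L+1$. So $\bigcup_{L\ge4h+3}I_L$ contains all integers $\ge\min I_{4h+3}=g_0+(4h+3)h+2h$, in particular all integers $\ge g_0+(4h+3)(h+1)$. Moreover $g\in I_L$ implies $g-g_0\le L(h+1)$ and $g\ge L-2$.

**Step 4: hitting $g$.** Here we choose $n$ and check that the $L$ obtained is large enough for the cap to be valid. Let $\varepsilon\in(0,\frac14)$. For large $g$ let $n$ be maximal with $\frac{Y^2}{4|K|}n^3\le(1-2\varepsilon)g$; then $n\sim\big((1-2\varepsilon)4|K|g/Y^2\big)^{1/3}$. By (20), for large $g$ and all $m\in\mathcal E$, $g_0\le(1-\varepsilon)g$. So $g-g_0\ge\varepsilon g\ge cn^3$ with $c>0$ independent of $n$, which exceeds $(4h+3)(h+1)=O(n^2)$. By Step 3 there is $L\ge4h+3$ with $g\in I_L$, and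
$$L\ge\frac{g-g_0}{h+1}\ge c'n^2 .$$
For large $g$ this gives $L\ge8$ and $u=\lfloor L/8\rfloor>2n^{7/4}+1$, as the cap requires. So there is $t$ with $\operatorname{genus}(\Gamma')=g$. Fix such $L,t$ for each $m\in\mathcal E$.

**Step 5: from multisets to classes.** We check that few $m$ give the same class. Translate $\Gamma'$ so that its minimal coordinates are $0$. Its width is at most $O(n^2)+L$ with $L\le g+2$, and its height is $h+2$, so $\Gamma'\subset[0,Cg]^2$. Given the edge function of $\Gamma'$ and $(L,t,r_1,s)$, subtracting the added edges recovers $m$. There are $g^{O(1)}$ possibilities for $(L,t,r_1,s)$. An equivalence class contains at most $(Cg+1)^6$ lattice polygons in $[0,Cg]^2$: fix one member; the affine map to any other is determined by the images of three noncollinear vertices, and each image is one of at most $(Cg+1)^2$ points. Hence $N(g)\ge\#\mathcal E/g^{O(1)}$. By (19), and letting $\varepsilon\to0$,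
$$\liminf_{g\to\infty}\frac{\log N(g)}{g^{1/3}}\ge(F+Y)\Big(\frac{4|K|}{Y^2}\Big)^{1/3}\ge3(|K|F)^{1/3}.$$
The last inequality is the arithmetic–geometric mean inequality $F+\frac Y2+\frac Y2\ge3(FY^2/4)^{1/3}$. This is (17). Taking the supremum over $K$ and combining with (16) and $0<\Lambda\le8\pi^2\zeta(3)$ proves Theorem A. $\blacksquare$

## 9. Rows merging: $12\zeta(3)$ as the limit $b\to0$

Theorem B compares $\Lambda$ with the value that the area-integral approximation would give. The next lemma computes $F$ when the rows are close together.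

**Lemma 7.** There is $\rho_1>0$ such that for every $\varepsilon>0$ there is $b_2>0$ with the following property: for $b\le b_2$ and $Q\in\mathcal K'$ there is $c$ with $B(0,\rho_1)\subset Q+c$ and $b|Q|F(\mathrm{diag}(b,1)(Q+c))\le12\zeta(3)+\varepsilon$.

*Proof.* **Step 1: the variation of row integrals.** Let $Q\supset B(0,\rho)$ and $G_Q(y)=\int\psi(h_Q(y,x))dx$. With $Q^\circ=\{u:h_Q(u)\le1\}$ and $\psi(h)=\int_h^\infty\frac{dt}{e^t-1}$,
$$G_Q(y)=\int_0^\infty\ell_t(y)\frac{dt}{e^t-1},$$
where $\ell_t(y)$ is the length of the section of $tQ^\circ\subset B(0,t/\rho)$ at first coordinate $y$. $G_Q$ is continuous, by domination by $\psi(\rho|x|)$, and tends to $0$ at infinity, as $G_Q(y)\le\int\psi(\rho\sqrt{y^2+x^2})dx$. Each $\ell_t$ is concave on its support interval, at most $2t/\rho$, and zero for $y>t/\rho$. So its variation on $[y_0,\infty)$, $y_0\ge0$, is at most $4t/\rho$, and it is $0$ if $t<\rho y_0$. Hence the variation of $G_Q$ on $[y_0,\infty)$ is at most $\int_{t\ge\rho y_0}\frac{4t}\rho\frac{dt}{e^t-1}$.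 For an increasing continuously differentiable $\phi\ge0$ on $[0,\infty)$ we write $\phi(y)=\phi(0)+\int_0^y\phi'$ and get
$$\int_0^\infty\phi(y)\,|dG_Q(y)|\le\int_0^\infty\frac{4t}\rho\,\phi\Big(\frac t\rho\Big)\frac{dt}{e^t-1}.$$
For $\phi(y)=\log(2+y)$ and for $\phi(y)=y$ the right side is finite and depends only on $\rho$.

**Step 2: partial summation.** We compare the row sum with the integral. Since $G_Q(bk)=-\int_{bk}^\infty dG_Q$, Fubini (justified by $S(y/b)\le y/b$) gives
$$b\sum_{k\ge1}w_kG_Q(bk)=-b\int_0^\infty S(y/b)\,dG_Q(y),\qquad\int_0^\infty G_Q\,dy=-\int_0^\infty y\,dG_Q(y).$$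
Insert $S(X)=\frac6{\pi^2}X+O(\log(2+X))$, and use $2+\frac yb\le(2+y)(2+\frac1b)$. For $b\le1$,
$$b\sum_{k\ge1}w_kG_Q(bk)=\frac6{\pi^2}\int_0^\infty G_Q\,dy+O_\rho\big(b\log(2+\tfrac1b)\big),\tag{24}$$
and likewise for $k\le-1$ and $y<0$. Since $\int_{\mathbb R^2}e^{-jh_Q}=\int_0^\infty e^{-t}(t/j)^2|Q^\circ|dt=2j^{-2}|Q^\circ|$, we have $\int_{\mathbb R^2}\psi(h_Q)=2\zeta(3)|Q^\circ|$. So uniformly in $Q\supset B(0,\rho)$
$$bF(\mathrm{diag}(b,1)Q)=\frac6{\pi^2}\int_{\mathbb R^2}\psi(h_Q)+O_\rho\big(b\log(2+\tfrac1b)\big)=\frac{12\zeta(3)}{\pi^2}|Q^\circ|+O_\rho\big(b\log(2+\tfrac1b)\big).\tag{25}$$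

**Step 3: the translate.** We choose $c$ so that the polar is small and $0$ is well inside. Let $Q\in\mathcal K'$. By the Blaschke–Santaló inequality there is $c$ with $0\in\operatorname{int}(Q+c)$ and $|Q||(Q+c)^\circ|\le\pi^2$. Let $\rho'=\operatorname{dist}(0,\partial(Q+c))$. Since $0\in Q+c$ and $\operatorname{diam}Q\le10$, $Q+c\subset B(0,10)$, so $(Q+c)^\circ\supset B(0,\frac1{10})$. Some unit $u$ has $h_{Q+c}(u)=\rho'$, so $u/\rho'\in(Q+c)^\circ$. A triangle with base $\frac2{10}$ and height $\frac1{\rho'}$ shows $|(Q+c)^\circ|\ge\frac1{10\rho'}$. As $|(Q+c)^\circ|\le\pi^2/|Q|\le2\pi$, we get $\rho'\ge\rho_1:=\frac1{20\pi}$. Apply (25) to $Q+c$ with $\rho=\rho_1$ and multiply by $|Q|\le25\pi$: the result is at most $12\zeta(3)+O(b\log(2+\frac1b))$. $\square$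

## 10. Zeros of $\zeta$ and the strict inequality $\Lambda>12\zeta(3)$; a maximizer

We show that some ellipse beats $12\zeta(3)$. Let $E_b=\mathrm{diag}(b,1)B(0,1)$, so $|E_b|=\pi b$. Since $E_b=-E_b$, $c\mapsto F(E_b+c)$ is convex and even, so $F_*(E_b)=F(E_b)=2T(b)$ with
$$T(b)=\sum_{k\ge1}\frac{\varphi(k)}kG(bk),\qquad G(y)=\int_{\mathbb R}\psi(\sqrt{y^2+x^2})dx .$$
Put $\kappa=\frac6{\pi^2}\int_0^\infty G=\frac6{\pi^2}\cdot\pi\zeta(3)=\frac{6\zeta(3)}\pi$. If $bT(b)>\kappa$ for some $b$, then $|E_b|F_*(E_b)=2\pi bT(b)>12\zeta(3)$. So suppose, for a contradiction, that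
$$D(b):=\frac\kappa b-T(b)\ge0\quad\text{for all }b>0 .$$

**Step 1: the Mellin transform of $T$.** The sign condition will be tested against the poles of this transform. In polar coordinates, for $\Re s>0$,
$$\int_0^\infty G(y)y^{s-1}dy=\sum_j\frac1j\Gamma(s+1)j^{-s-1}\int_0^\pi\sin^{s-1}\vartheta\,d\vartheta=2^s\,\Gamma(\tfrac s2)\Gamma(\tfrac s2+1)\zeta(s+2),$$
by $\int_0^\pi\sin^{s-1}\vartheta\,d\vartheta=\sqrt\pi\,\Gamma(\frac s2)/\Gamma(\frac{s+1}2)$ and the duplication formula $\Gamma(s+1)=2^s\pi^{-1/2}\Gamma(\frac{s+1}2)\Gamma(\frac s2+1)$. Since $\sum_k\varphi(k)k^{-1-s}=\zeta(s)/\zeta(s+1)$, for $\Re s>1$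
$$\int_0^\infty T(b)b^{s-1}db=M(s):=2^s\,\Gamma(\tfrac s2)\Gamma(\tfrac s2+1)\frac{\zeta(s)\zeta(s+2)}{\zeta(s+1)}.\tag{26}$$

**Step 2: passing to $D$.** By (24) with $Q=B(0,1)$, $D(b)=O(\log(2+1/b))$ for $b\le1$, and $T$ decays exponentially at infinity. The left side of (26) equals
$$\int_0^1\Big(T-\frac\kappa b\Big)b^{s-1}db+\frac\kappa{s-1}+\int_1^\infty T\,b^{s-1}db,$$
which continues it to $\Re s>0$. For $0<\Re s<1$, $\frac\kappa{s-1}=-\int_1^\infty\kappa b^{s-2}db$, so
$$-M(s)=\int_0^1D(b)b^{s-1}db+\int_1^\infty D(b)b^{s-1}db\qquad(0<\Re s<1).$$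
The second integral is holomorphic for $\Re s<1$. Hence $I(s)=\int_0^1D(b)b^{s-1}db=\int_0^\infty D(e^{-y})e^{-sy}dy$ continues meromorphically to $\Re s<1$, with the same poles there as $M$.

**Step 3: Landau's theorem.** It says that the Laplace transform of a nonnegative function, if its abscissa of convergence is finite, is singular at that real point. We check that $M$ is regular on the real interval $(-1,1)$. At $0$ the pole of $\Gamma(s/2)$ is canceled by the pole of $\zeta(s+1)$ in the denominator. For real $s\in(-1,1)$, $s\ne0$, $\zeta(s+1)\ne0$, since $\zeta$ has no zeros in $(0,1)\cup(1,2)$. The factors $\zeta(s+2),\Gamma(\frac s2+1),\zeta(s)$ are regular there. The integral $I$ converges for $\Re s>0$, and $D(e^{-y})\ge0$. If its abscissa of convergence lay in $(-1,0]$, $I$ would be singular at that point, which it is not. So the abscissa is at most $-1$, and $I$ is holomorphic for $\Re s>-1$.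

**Step 4: a pole off the real line.** Let $\rho$ be a nontrivial zero of $\zeta$; such zeros exist, are nonreal, and satisfy $0<\Re\rho<1$. At $s=\rho-1$, where $-1<\Re s<0$, the denominator $\zeta(s+1)$ vanishes. There $2^s$ and the Gamma factors are finite and nonzero, $\zeta(s)=\zeta(\rho-1)\ne0$ because zeros with negative real part are real, and $\zeta(s+2)=\zeta(\rho+1)\ne0$ because $\Re(\rho+1)>1$. So $M$, hence $I$, has a pole in $\Re s>-1$, a contradiction. Therefore $\Lambda>12\zeta(3)$.

**Step 5: the supremum is attained.** By (6) take a maximizing sequence $K_i=\mathrm{diag}(b_i,1)Q_i$ with $B(0,1)\subset Q_i\subset B(0,2)$, so $Q_i\in\mathcal K'$. If $b_i\ge b_1$, Lemma 4 gives $|K_i|F_*(K_i)\le\Lambda/2$; so $b_i<b_1$ eventually. If $b_i\to0$ along a subsequence, Lemma 7 would give a limit at most $12\zeta(3)<\Lambda$; so $b_i$ is bounded away from $0$. Pass to a subsequence with $K_i\to K$, a convex body. Choose $c$ with $F(K+c)=F_*(K)$. For some $\rho>0$, $B(0,\rho)\subset K_i+c$ for large $i$, and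 since $\psi(h_{K_i+c}(u))\le\psi(\rho|u|)$, dominated convergence gives $F(K_i+c)\to F(K+c)$. So
$$\Lambda=\lim|K_i|F_*(K_i)\le\lim|K_i|F(K_i+c)=|K|F_*(K)\le\Lambda .$$
Together with $\Lambda\le8\pi^2\zeta(3)$ from Section 5 this proves Theorem B(1).

## 11. Lattice width of order $g^{1/3}$

**Step 1: cells with $b$ too small or too large lose an exponential factor.** Use Lemma 6 in the genus case with $\theta=\Lambda^{1/3}$, so $b=\Lambda^{1/3}g^{-2/3}a_0$. By Lemma 7 and $\Lambda>12\zeta(3)$ there are $b_2>0$ and $\delta_0>0$ such that cells with $b\le b_2$ admit $\lambda=\Lambda-\delta_0$ with $\rho=\rho_1$. By Lemma 4, cells with $b\ge b_1$ admit $\lambda=\Lambda/2$ with $\rho=\rho_0$. For $\varepsilon$ small and fixed, (15) and the number $O_\varepsilon((\log g)^2)$ of cells bound the number of polygons in all these cells by $\exp((3\Lambda^{1/3}-\delta')g^{1/3})$ with some $\delta'>0$, for large $g$. Thin polygons number $\exp(o(g^{1/3}))$. By Theorem A the total is at most $e^{-\delta g^{1/3}}N(g)$ for some $\delta>0$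 and large $g$.

**Step 2: the remaining classes.** They have $b_2<b<b_1$, so $a_0\asymp g^{2/3}$. From Section 6, $\frac g{25\pi}\le a_0w_0\le4g$, so $w_0\asymp g^{1/3}$. The lattice width lies in $[2w_0,8w_0]$. This is the first statement of Theorem B(2).

**Step 3: very wide polygons.** Here we show that they are governed by $12\zeta(3)$. Let $w(g)/g^{1/3}\to\infty$ and let the lattice width be at least $w(g)$. Then $w_0\ge w(g)/8$, so for large $g$ the polygon is thick. Take $\theta=(12\zeta(3))^{1/3}$. Since $a_0\le4g/w_0$, $b\le4\theta g^{1/3}/w_0\to0$ uniformly, so by Lemma 7 $\lambda=12\zeta(3)+\varepsilon$ is admissible with $\rho=\rho_1$ for large $g$. Summing (15) over the $O_\varepsilon((\log g)^2)$ cells and letting $\varepsilon\to0$, we obtain $\limsup\log N_w(g)/g^{1/3}\le2\theta+12\zeta(3)\theta^{-2}=3(12\zeta(3))^{1/3}$. This completes Theorem B(2).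

## 12. Counting by area with a cap of depth one

The upper bound in Theorem B(3) is the second half of (16). For the lower bound keep $K,\mathcal E,\Gamma_0$, (19) and (20), with the lowest vertex of $\Gamma_0$ at the origin as in Section 8. The cap of depth one, useless for the genus, is right for the area.

**Step 1: the cap and its area.** For integers $L\ge8$, $u=\lfloor L/8\rfloor>2n^{7/4}+1$ and $0\le t\le L/2$ add to $\Gamma_0$ the edges
$$(-L,0),\quad(u,-1),\quad(t,0),\quad(L-u-t,1).$$
They sum to $0$, and the angular order is as in Section 8, since $L-u-t\ge\frac38L\ge u>|v_1|/|v_2|$ for all edges $v$ of $\Gamma_0$. So $\Gamma'$ is $\Gamma_0+[0,L]\times\{0\}$, of area $|\Gamma_0|+Lh$, with a trapezoid of depth $1$ and parallel sides $L$ and $t$ below it, and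
$$2|\Gamma'|=2|\Gamma_0|+2Lh+L+t .$$

**Step 2: no gaps.** As $t$ runs over $0,\dots,\lfloor L/2\rfloor$, this takes all integer values in $2|\Gamma_0|+L(2h+1)+[0,\lfloor L/2\rfloor]$. Passing from $L$ to $L+1$ raises the left end by $2h+1$. For $L\ge4h+1$ we have $2h\le\lfloor L/2\rfloor$, so consecutive ranges leave no gap. Hence every integer $a\ge2|\Gamma_0|+(4h+1)(2h+1)$ is attained for some $L\ge4h+1$ and $t$. Also $2|\Gamma'|=a$ forces $a-2|\Gamma_0|\le L(2h+2)$ and $L\le a$.

**Step 3: counting.** We now choose $n$ for given $a$, as in Section 8. Let $\varepsilon\in(0,\frac14)$ and let $n$ be maximal with $\frac{Y^2}{4|K|}n^3\le(1-2\varepsilon)\frac a2$. By (20), for large $a$, $2|\Gamma_0|\le(1-\varepsilon)a$, so $a-2|\Gamma_0|\ge\varepsilon a\ge cn^3$, which exceeds $(4h+1)(2h+1)=O(n^2)$. So $a$ is attained with $L\ge(a-2|\Gamma_0|)/(2h+2)\ge c'n^2$, and for large $a$ this ensures $L\ge8$ and $u>2n^{7/4}+1$. After translation $\Gamma'$ lies in $[0,Ca]^2$. The multiset $m$ is recovered from $\Gamma'$ and the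 $a^{O(1)}$ possible values of $(L,t,r_1,s)$, and each class has $a^{O(1)}$ members in that box, as in Section 8. So $N^{\rm ar}(a)\ge\#\mathcal E/a^{O(1)}$. By (19), letting $\varepsilon\to0$ and using the same arithmetic–geometric mean inequality,
$$\liminf_{a\to\infty}\frac{\log N^{\rm ar}(a)}{(a/2)^{1/3}}\ge(F+Y)\Big(\frac{4|K|}{Y^2}\Big)^{1/3}\ge3(|K|F)^{1/3}.$$
Taking the supremum over $K$ and combining with (16) proves Theorem B(3). $\blacksquare$
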